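# Similarity to a constant map and the lower central series of the loop group

All spaces are based, subspaces contain the basepoint $*$, and maps and homotopies are based. "Null-homotopic" means homotopic to the constant map.

## 1. A bracket on $S^3$, seen through one point at a time

Write $S^3=\partial(D^2\times D^2)=(D^2\times\partial D^2)\cup(\partial D^2\times D^2)$ and let $c:D^2\to D^2/\partial D^2=S^2$ be the quotient map. Define
$$w:S^3\to S^2_1\vee S^2_2,\qquad w(x,y)=\begin{cases}c(x)\in S^2_1,& y\in\partial D^2,\\ c(y)\in S^2_2,& x\in\partial D^2.\end{cases}$$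
On the overlap $\partial D^2\times\partial D^2$, where we put the basepoint of $S^3$, both formulas give $*$. This is the Whitehead product $w=[\iota_1,\iota_2]$ of the two inclusions, an essential map.

Let $\rho_1$ be the self-map of $S^2_1\vee S^2_2$ that keeps $S^2_1$ and collapses $S_2^2$, and let $\rho_2$ do the opposite. The map $\rho_1w$ is $(x,y)\mapsto c(x)$ on all of $S^3$, since $c(x)=*$ when $x\in\partial D^2$. The same formula extends it over the convex set $D^2\times D^2$, so $\rho_1w$ is null-homotopic. Likewise $\rho_2w$ is null-homotopic.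

Now look at a single point $z\in S^3$. If $w(z)\in S^2_1$, then $\rho_1w(z)=w(z)$ and $\rho_2w(z)=*$, so the formal sum of points
$$\langle w(z)\rangle-\langle\rho_1w(z)\rangle-\langle\rho_2w(z)\rangle+\langle *\rangle$$
is zero. The case $w(z)\in S_2^2$ is the same. So an observer who tests one point at a time cannot tell the essential map $\langle w\rangle$ from the combination $\langle\rho_1w\rangle+\langle\rho_2w\rangle-\langle\mathrm{const}\rangle$ of null-homotopic maps. An observer who may test two points at once sees a difference: if $w(z)\in S_1^2\setminus *$ and $w(z')\in S^2_2\setminus *$, the four maps take the four different values $(w(z),w(z'))$, $(w(z),*)$, $(*,w(z'))$, $(*,*)$ on the pair $(z,z')$, and nothing cancels in this particular combination.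

The number of points one may test, here $1$, is one less than the length of the bracket, here $2$. A bracket of maps is a commutator in the loop space. Is it true in general that "indistinguishable from a constant by $r$ points at a time" means "lies $(r+1)$-fold deep in the lower central series of the loop group"? That is the question of these notes.

## 2. Ensembles, $r$-similarity, and lifting to $B(\Gamma_{r+1}G)$

Let $X,Y$ be based CW-complexes, $X$ compact, and let $Y^X$ be the set of based maps $X\to Y$.

**Definition (ensembles).** $\langle Y^X\rangle$ is the free abelian group on $Y^X$. Its elements $\Lambda=\sum_iu_i\langle a_i\rangle$ are called ensembles. For a subspace $T\subseteq X$ put $\Lambda|_T=\sum_iu_i\langle a_i|_T\rangle\in\langle Y^T\rangle$. Let $\mathcal F_r(X)$ be the set of subspaces with at most $r$ points distinct from $*$, and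
$$\langle Y^X\rangle^{(r+1)}=\{\Lambda:\ \Lambda|_T=0\text{ for all }T\in\mathcal F_r(X)\}.$$
Write $\Lambda\overset r=\Lambda'$ if $\Lambda'-\Lambda\in\langle Y^X\rangle^{(r+1)}$.

**Definition ($r$-similarity).** For $a,b\in Y^X$ write $a\overset r\sim b$ if there is an ensemble $\Lambda=\sum u_i\langle a_i\rangle$ with every $a_i$ homotopic to $a$ and $\Lambda\overset r=\langle b\rangle$.

It is known that $\overset r\sim$ is an equivalence relation and that it respects homotopy; we take this as given. In Section 1 we checked $\langle\rho_1w\rangle+\langle\rho_2w\rangle-\langle\mathrm{const}\rangle\overset1=\langle w\rangle$, that is, $\mathrm{const}\overset1\sim w$.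

**Definition (loop group).** Let $Y$ be $0$-connected and let $K$ be a reduced simplicial set (one vertex) with $|K|\simeq Y$. Kan's loop group $G=GK$ is the simplicial group whose group $G_n$ is free, with generators $\bar x$ for $x\in K_{n+1}$ and relations $\overline{s_0x}=1$; the degeneracies and all faces but one are those of $K$ with index shifted by one, and $d_0$ is twisted. One has $|G|\simeq\Omega Y$.

For a simplicial group $H$ let $\bar WH$ be its classifying-space construction and $BH=|\bar WH|$. We use these textbook facts. The functor $G$ from reduced simplicial sets to simplicial groups is left adjoint to $\bar W$, and the unit $u:K\to\bar WGK$ is a weak equivalence (Kan). $\bar WH$ is a Kan complex with one vertex. If $H\to H'$ is surjective with kernel $H''$, then $\bar WH\to\bar WH'$ is a Kan fibration with fiber $\bar WH''$. In particular $BG\simeq Y$; fix an equivalence $e:BG\to Y$.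

**Definition (lifting).** Let $\Gamma_1G=G$, $\Gamma_{s+1}G=[G,\Gamma_sG]$, degreewise. The inclusion $\Gamma_{r+1}G\subseteq G$ induces $p_r:B(\Gamma_{r+1}G)\to BG\simeq Y$. A map $a:X\to Y$ lifts to $B(\Gamma_{r+1}G)$ if $p_r\tilde a\simeq a$ for some $\tilde a:X\to B(\Gamma_{r+1}G)$.

**Example ($Y=S^2$).** Take $K=\Delta^2/\partial\Delta^2$. Then $G_0$ is trivial and $G_1$ is free on one generator $\bar\sigma$. Degeneracies of $G$ are the $s_{i+1}$ of $K$, so $\bar\sigma$ is the only nondegenerate generator. Hence the normalized complex of the simplicial abelian group $G/\Gamma_2G$ is $\mathbf Z$ in degree $1$, and $B(G/\Gamma_2G)$ is a $K(\mathbf Z,2)$. Since $\Gamma_2G$ is trivial in degrees $0$ and $1$, $\pi_0(\Gamma_2G)=0$, so $\pi_1(G)=\mathbf Z\to\pi_1(G/\Gamma_2G)=\mathbf Z$ is onto, hence bijective. Thus $BG\to B(G/\Gamma_2G)$ is a map $S^2\to K(\mathbf Z,2)$ that is an isomorphism on $\pi_2$, and its fiber inclusion $p_1$ is, up to equivalence, the Hopf map $S^3\to S^2$. A map into $S^2$ lifts to $B(\Gamma_2G)$ exactly when it factors up to homotopy through the Hopf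 map.

**Conjecture** (from "Homotopy similarity of maps", http://www.pdmi.ras.ru/~ssp/sim.pdf). For every $r\ge0$, every compact $X$, every $0$-connected $Y$ and every $a\in Y^X$: $a\overset r\sim\mathrm{const}$ if and only if $a$ lifts to $B(\Gamma_{r+1}G)$.

We shall see that this is false: "only if" fails for every $r\ge3$.

## 3. The cases $r=0$ and $r=1$, and where addition runs out

**$r=0$: the conjecture holds.** The map $p_0$ is induced by the identity of $G$, so every $a$ lifts. The only member of $\mathcal F_0(X)$ is $\{*\}$, so $\langle a\rangle\overset0=\langle\mathrm{const}\rangle$ and every $a$ is $0$-similar to the constant map.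

**$r=1$: "only if" holds.** Let $M_1=\bar W(G/\Gamma_2G)$. It is a simplicial abelian group, so the underlying set of $|M_1|$ is an abelian group. Sums of continuous maps from a compact space to $|M_1|$ are continuous, because compact sets lie in finite subcomplexes, for which realization commutes with products. Applying this to $X$ and to $X\times[0,1]$, we see that $[X,|M_1|]$ is an abelian group under pointwise addition. Let $h_1:Y\simeq BG\to|M_1|$ be the projection.

Suppose $\sum u_i\langle a_i\rangle\overset1=\langle\mathrm{const}\rangle$ with all $a_i\simeq a$. Restricting to $T=\{*\}$ gives $\sum u_i=1$. Restricting to $T=\{*,x\}$ gives $\sum u_i\langle a_i(x)\rangle=\langle *\rangle$ in the free abelian group on $Y$; applying $h_1$ and adding in $|M_1|$ gives $\sum u_ih_1(a_i(x))=0$ for every $x\in X$. Hence $0=\sum u_i[h_1a_i]=(\sum u_i)[h_1a]=[h_1a]$. Since $\bar WG\to M_1$ is a Kan fibration with fiber $\bar W\Gamma_2G$, its realization is a Serre fibration with fiber $B(\Gamma_2G)$, and lifting the null-homotopy of $h_1a$ moves $a$ into the fiber. So $a$ lifts to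 $B(\Gamma_2G)$.

For the map $w$ of Section 1 the lift can be seen by hand: $(x,y)\mapsto h_1(c(x))+h_1(c(y))$, with $c(x)$ taken in $S^2_1$ and $c(y)$ in $S^2_2$, extends $h_1w$ over $D^2\times D^2$. So $h_1w$ is null-homotopic and $w$ lifts to $B(\Gamma_2G)$.

**The natural attempt for $r\ge2$.** One would replace $M_1$ by $M_r=\bar W(G/\Gamma_{r+1}G)$. The fibration argument at the end survives unchanged. What does not survive is the expression $\sum u_ih_r(a_i(x))$: the group $G/\Gamma_{r+1}G$ is nilpotent but in general not abelian, and $\bar W$ of a nonabelian simplicial group inherits no addition from it. Vanishing of an ensemble at points no longer translates into an equation between homotopy classes. For $r\ge3$ this gap is real.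

## 4. Brackets of full length lift; torsion does not have to

**Theorem.** Let $k,l\ge2$ and $n\ge2$. There are finite simply connected based CW-complexes $X,Y$ and a map $f:X\to Y$ such that

1. $f\overset r\sim\mathrm{const}$ for $r=k+l-1$;
2. $f$ does not lift to $B(\Gamma_{M+1}G)$, where $M=\max(k,l)+1$ and $G$ is the loop group of $Y$.

Since $k,l\ge2$ we have $M+1=\max(k,l)+2\le k+l=r+1$, so $\Gamma_{r+1}G\subseteq\Gamma_{M+1}G$, and $f$ does not lift to $B(\Gamma_{r+1}G)$ either. Taking $k=2$, $l=r-1$ refutes the conjecture for every $r\ge3$. For $r=3$ and $n=2$ the spaces will be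
$$X=(S^3\vee S^3\vee S^5)\cup_{[\iota,\iota']+4\iota_5}e^6,\qquad Y=V\vee V,\quad V=(S^2\vee S^2)\cup_{2[\iota_1,\iota_2]}e^4 .$$

Whitehead products $[\,,]$ are natural, bilinear (all dimensions used are $\ge2$), and killed by suspension. Let $\iota_a$ be the class of $\mathrm{id}_{S^a}$ and $n_a:S^a\to S^a$ a map of degree $n$.

**First candidates.** The computation of Section 1 works for an iterated bracket of $m$ two-spheres: collapsing any one of them kills the bracket, and $m-1$ points miss one sphere. Such brackets are not counterexamples. Take $K$ countable, so that $|G|$ is a topological group. Under $\pi_{i+1}(BG)\cong\pi_i(G)$, Whitehead products correspond up to sign to Samelson products, given by the commutator map; and $[\Gamma_sG,\Gamma_tG]\subseteq\Gamma_{s+t}G$. So a bracket of a class coming from $B(\Gamma_sG)$ with one coming from $B(\Gamma_tG)$ comes from $B(\Gamma_{s+t}G)$. An $m$-fold bracket lifts to $B(\Gamma_mG)$.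

**How a proper face can die for another reason.** Put $a=k+1$, $b=l+1$, $c=a+b-1$. Let $q\in\pi_a$, $q'\in\pi_b$ be brackets of lengths $k$ and $l$ on two disjoint sets of two-spheres, and attach cells to make $nq=0$ and $nq'=0$. Suppose $f=(q\vee q')\varphi$ with $\varphi:X\to S^a\vee S^b$. If we collapse a two-sphere used by $q$, only $q'\,\mathrm{pr}_b\varphi$ is left. It dies if $\mathrm{pr}_b\varphi$ is "divisible by $n$". So we want $\varphi$ with both projections divisible by $n$.

The obvious choice would be $X=S^a\times S^b$ and $\varphi$ an extension of $(n_a,n_b):S^a\vee S^b\to S^a\vee S^b$. This fails: an extension exists only if $[n\iota_a,n\iota_b]=n^2[\iota_a,\iota_b]$ vanishes, and $[\iota_a,\iota_b]$ has infinite order in $\pi_c(S^a\vee S^b)$. The repair is to let $X$ carry an extra sphere $S^c$ that absorbs this obstruction: attach the top cell by $[\iota_a,\iota_b]+n^2\iota_c$ and send $S^c$ to the wedge by $-[\iota_a,\iota_b]$.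

**Why such an $f$ should be essential.** On $S^a$ and $S^b$ our $f$ is $nq$ and $nq'$, null-homotopic in $Y$; on $S^c$ it is $-[q,q']$, a bracket of weight $k+l$. The top cell compares two reasons why $[nq,nq']$ vanishes once weight-$(k+l)$ brackets are killed: because $nq$ does, and because it is $n^2$ times the dead bracket $[q,q']$. As bookkeeping with chains: let $Q,Q'$ stand for $q,q'$, with $dx=nQ$ and with $QQ'=0$. Then $nQ\cdot nQ'=d(n\,xQ')$, and also $nQ\cdot nQ'=n^2\cdot QQ'=n^2\cdot0$. The two reasons differ by the cycle $n\,xQ'$, while changing the reason for $QQ'=0$ changes the difference by multiples of $n^2$. So the obstruction is $n\,xQ'$ modulo $n^2$, nonzero if $xQ'$ generates an infinite cyclic quotient. The rest of the proof builds a nilpotent simplicial group in which this bookkeeping is literally true.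

## 5. The spaces $X,Y$ and the map $f$

**Step 1. The space $X$ and its map to $S^a\times S^b$.** Let $A=S^a\vee S^b\vee S^c$ and $X=A\cup_\psi e^{c+1}$, where $\psi$ represents $[\iota_a,\iota_b]+n^2\iota_c$. In $X/S^c$ the attaching map becomes homotopic to $[\iota_a,\iota_b]$, the attaching map of the top cell of $S^a\times S^b$. So there is a homotopy equivalence $X/S^c\to S^a\times S^b$ that is the identity on $S^a\vee S^b$ and induces a homotopy equivalence $X/A\to(S^a\times S^b)/(S^a\vee S^b)=S^{a+b}$. Let
$$\kappa:X\to X/S^c\to S^a\times S^b,\qquad r_a=\mathrm{pr}_a\kappa,\qquad r_b=\mathrm{pr}_b\kappa.$$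
Then $r_a|_A=(\mathrm{id},*,*)$ and $r_b|_A=(*,\mathrm{id},*)$.

**Step 2. The map $\varphi$.** We construct $\varphi:X\to S^a\vee S^b$ with projections divisible by $n$:
$$\mathrm{pr}_a\varphi\simeq n_ar_a,\qquad \mathrm{pr}_b\varphi\simeq n_br_b.\tag{1}$$
Map $A\to S^a\vee S^b$ by $(n\iota_a,n\iota_b,-[\iota_a,\iota_b])$. This sends $\psi$ to $[n\iota_a,n\iota_b]-n^2[\iota_a,\iota_b]=0$, so it extends to some $\varphi:X\to S^a\vee S^b$.

To obtain (1) we correct $\varphi$ on the top cell. For $g:X\to V$ and $\delta\in\pi_{c+1}(V)$ let $g^\delta$ be the composite $X\to X\vee S^{c+1}\xrightarrow{(g,\delta)}V$, where the first map pinches off a sphere inside the top cell (the coaction). If two maps on $X$ agree on $A$, gluing their restrictions to the cell along its boundary gives an element $\delta\in\pi_{c+1}(V)$, and (up to the sign convention for $\delta$) one map is homotopic to the other modified by $\delta$; if they have only homotopic restrictions to $A$, make them agree there first by homotopy extension. The restrictions of $\mathrm{pr}_a\varphi$ and $n_ar_a$ to $A$ are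 both homotopic to $(n_a,*,*)$, because $\mathrm{pr}_a[\iota_a,\iota_b]=[\iota_a,0]=0$. Hence $n_ar_a\simeq(\mathrm{pr}_a\varphi)^\delta$ for some $\delta\in\pi_{c+1}(S^a)$, and similarly $n_br_b\simeq(\mathrm{pr}_b\varphi)^{\delta'}$ with $\delta'\in\pi_{c+1}(S^b)$. Let $i_a,i_b$ be the inclusions of $S^a,S^b$ in $S^a\vee S^b$ and replace $\varphi$ by $\varphi^{\,i_a\delta+i_b\delta'}$. Since $\mathrm{pr}_a(i_a\delta+i_b\delta')=\delta$ and $\mathrm{pr}_b(i_a\delta+i_b\delta')=\delta'$, the new $\varphi$ satisfies (1).

**Step 3. The space $Y$ and $f$.** Now we put in the brackets and their torsion. Let $W=\bigvee_{i=1}^{k+l}S^2_i=W_1\vee W_2$, where $W_1$ consists of the first $k$ spheres. Let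
$$q=[\dots[[\iota_1,\iota_2],\iota_3],\dots,\iota_k]:S^a\to W_1,\qquad q'=[\dots[\iota_{k+1},\iota_{k+2}],\dots,\iota_{k+l}]:S^b\to W_2,$$
$$Y=(W_1\cup_{qn_a}e^{k+2})\vee(W_2\cup_{q'n_b}e^{l+2})\supseteq W,\qquad f:X\xrightarrow{\varphi}S^a\vee S^b\xrightarrow{q\vee q'}W\subseteq Y.$$
Both $X$ and $Y$ are finite and have no $1$-cells, so they are simply connected. In $Y$ we have $qn_a\simeq*$ and $q'n_b\simeq*$.

## 6. Cube cancellation: $f$ is $(k+l-1)$-similar to the constant map

Let $m=k+l$. For $\varepsilon\in\{0,1\}^m$ let $\rho_\varepsilon:W\to W$ be the identity on $S^2_i$ if $\varepsilon_i=1$ and constant on it if $\varepsilon_i=0$. Put $g=(q\vee q')\varphi:X\to W$ and $f_\varepsilon:X\xrightarrow{\rho_\varepsilon g}W\subseteq Y$, so that $f_{(1,\dots,1)}=f$.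

**Step 1. The alternating sum vanishes at $m-1$ points.** We show $\sum_\varepsilon(-1)^{m-|\varepsilon|}\langle f_\varepsilon\rangle\in\langle Y^X\rangle^{(m)}$. Let $T$ have at most $m-1$ points besides $*$. Each point of $g(T)\setminus\{*\}$ lies in exactly one $S^2_i\setminus\{*\}$, so for some $j$ the set $S^2_j\setminus\{*\}$ misses $g(T)$. Then $f_\varepsilon|_T$ does not depend on $\varepsilon_j$, and the terms with $\varepsilon_j=0$ and $\varepsilon_j=1$ cancel in pairs.

**Step 2. All proper faces are null-homotopic.** Let $\varepsilon_i=0$ with $i\le k$. Then $\rho_\varepsilon q\simeq*$, being an iterated Whitehead product with a zero entry. So $\rho_\varepsilon(q\vee q')\simeq\rho_\varepsilon q'\,\mathrm{pr}_b$, and by (1)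
$$f_\varepsilon\simeq\rho_\varepsilon q'\,\mathrm{pr}_b\varphi\simeq(\rho_\varepsilon q'n_b)\,r_b .$$
The map $\rho_\varepsilon q'$ is null-homotopic (some $\varepsilon_j=0$ with $j>k$) or equals $q'$, and $q'n_b\simeq*$ in $Y$. So $f_\varepsilon\simeq*$. If $i>k$, exchange the roles of the two halves.

**Step 3. Reading off similarity.** With $r=m-1$,
$$-\sum_{\varepsilon\ne(1,\dots,1)}(-1)^{m-|\varepsilon|}\langle f_\varepsilon\rangle\overset r=\langle f\rangle,$$
and every $f_\varepsilon$ on the left is homotopic to the constant map. By definition $\mathrm{const}\overset r\sim f$, and by symmetry $f\overset r\sim\mathrm{const}$. This proves part 1 of the Theorem.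

## 7. Nilpotent targets obstruct lifting

**Lemma 1.** Let $N$ be a simplicial group with $\Gamma_sN=1$ and let $h:Y\to|\bar WN|$ be any map. If $a:X\to Y$ lifts to $B(\Gamma_sG)$, then $ha$ is null-homotopic.

*Proof.* The point is that $h$ is, up to homotopy, induced by a homomorphism from $G$. Since $\bar WN$ is a Kan complex, the map $he|u|:|K|\to|\bar WN|$ is homotopic to $|\chi|$ for a simplicial map $\chi:K\to\bar WN$. By the adjunction, $\chi=\bar W(\hat\chi)u$ for a homomorphism $\hat\chi:G\to N$. Since $|u|$ is a homotopy equivalence, $he\simeq|\bar W\hat\chi|$. If $a\simeq e\,p\,\tilde a$, where $p:B(\Gamma_sG)\to BG$ is induced by the inclusion, then $ha\simeq|\bar W(\hat\chi|_{\Gamma_sG})|\,\tilde a$, which is constant because $\hat\chi(\Gamma_sG)\subseteq\Gamma_sN=1$. $\square$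

**Lemma 2.** Let $h:Y\to Z$, let $\mu:S^a\times S^b\to Z$ satisfy $\mu|_{S^a\vee S^b}\simeq(hq,hq')$, and suppose $\mu(n_a\times n_b)\simeq\omega\circ\mathrm{pinch}$ with $\omega\in\pi_{a+b}(Z)$, where $\mathrm{pinch}:S^a\times S^b\to S^{a+b}$ is the quotient map. Then $hf$ is null-homotopic if and only if $\omega\in n^2\pi_{a+b}(Z)$.

*Proof.* Let $\mathrm{incl}:S^a\vee S^b\to S^a\times S^b$. Then $hf=(hq,hq')\varphi\simeq\mu\circ\mathrm{incl}\circ\varphi$. Comparing components, (1) says $\mathrm{incl}\circ\varphi\simeq(n_a\times n_b)\kappa$. So $hf\simeq\omega\circ\mathrm{pinch}\circ\kappa$, and by Step 1 of Section 5 $\mathrm{pinch}\circ\kappa$ is, up to sign, the quotient map $X\to X/A=S^{c+1}$. The Puppe sequence continues $X\to S^{c+1}\to\Sigma A$, the last map being $\Sigma\psi$ up to sign. So $\omega$ becomes trivial in $[X,Z]$ if and only if it lies in the image of $(\Sigma\psi)^*:[\Sigma A,Z]\to\pi_{c+1}(Z)$. Since suspension kills Whitehead products, $\Sigma\psi=n^2\iota_{c+1}$, so this image is $n^2\pi_{c+1}(Z)$, and $c+1=a+b$. $\square$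

We need $N$ with $\Gamma_{M+1}N=1$, a map $h$ to its classifying space, a map $\mu$, and $\omega$ not divisible by $n^2$.

## 8. A path ring and the nilpotent simplicial group $N=1+R$

**Step 1. The dg ring.** This is the bookkeeping of Section 4. Take the quiver with vertices $0,1,\dots,k+l$ and edges $y_i:i-1\to i$ of degree $1$ for $1\le i\le k+l$, $x:0\to k$ of degree $k+1$, and $x':k\to k+l$ of degree $l+1$. Let $\mathcal A$ be the free abelian group on paths of length $\ge1$, with concatenation as product (zero if not composable), modulo the two-sided ideal generated by $y_ky_{k+1}$. The ideal is spanned by paths, so $\mathcal A$ is free on the paths not containing $y_ky_{k+1}$. The differential is the derivation, $d(uv)=du\,v+(-1)^{|u|}u\,dv$, with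
$$dy_i=0,\quad dx=nQ,\quad dx'=nQ',\qquad Q=y_1\cdots y_k,\quad Q'=y_{k+1}\cdots y_{k+l}.$$
It preserves the ideal because $d(y_ky_{k+1})=0$, and $d^2=0$ because $dQ=dQ'=0$. Let $\mathcal A_{ij}$ be the span of the paths from $i$ to $j$, so $\mathcal A=\bigoplus_{i<j}\mathcal A_{ij}$ as complexes. We note three things.

First, $\mathcal A_{0k}=\langle Q,x\rangle$ and $\mathcal A_{k,k+l}=\langle Q',x'\rangle$, and $QQ'=0$ since it contains $y_ky_{k+1}$.

Second, every path from $0$ to $k+l$ passes through $k$, so $\mathcal A_{0,k+l}=\langle e,e',xx'\rangle$ with $e=xQ'$, $e'=Qx'$, both of degree $k+l+1=a+b-1$. Here $de=nQQ'=0$, likewise $de'=0$, and $d(xx')=n(e'+(-1)^{k+1}e)$. Therefore $e\mapsto1$, $e'\mapsto(-1)^k$, and $0$ on the other summands $\mathcal A_{ij}$, kills boundaries and defines a homomorphism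
$$\lambda:H_{a+b-1}(\mathcal A)\to\mathbf Z,\qquad\lambda[e]=1.\tag{2}$$

Third, a nonzero path has at most $M=\max(k,l)+1$ edges. A path of $y$'s only has at most $\max(k,l)$ edges, as $y_ky_{k+1}=0$; the edge $x$ can only come first and $x'$ only last; a path $xy_{k+1}\cdots$ has at most $l+1$ edges, a path $\cdots y_kx'$ at most $k+1$, and $xx'$ has two. So $\mathcal A^{M+1}=0$.

For $k=l=2$: $\mathcal A_{02}=\langle y_1y_2,x\rangle$ in degrees $2,3$, $\mathcal A_{24}=\langle y_3y_4,x'\rangle$, and $\mathcal A_{04}=\langle xy_3y_4,\;y_1y_2x',\;xx'\rangle$ in degrees $5,5,6$, with $M=3$.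

**Step 2. The simplicial ring.** We turn $\mathcal A$ into a simplicial ring. Let $\mathcal N$ be the normalized chain functor on simplicial abelian groups and $D$ its inverse (Dold–Kan): a $p$-simplex of $D(C)$ is a chain map $\sigma:\mathcal N\mathbf Z\Delta^p\to C$. The Alexander–Whitney map $AW:\mathcal N(S\otimes S')\to\mathcal NS\otimes\mathcal NS'$ is natural and coassociative, so the maps $D(C)\otimes D(C')\to D(C\otimes C')$ corresponding to $AW:\mathcal N(DC\otimes DC')\to C\otimes C'$ make $D$ lax monoidal (Schwede–Shipley, *Equivalences of monoidal model categories*, AGT 3 (2003)). Explicitly, by naturality of $AW$ applied to the simplices $\sigma,\tau$, a chain map $m:C\otimes C'\to C''$ gives the pairing $D(C)\times D(C')\to D(C'')$,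
$$(\sigma\tau)[v_0,\dots,v_j]=\sum_{i=0}^{j}m\big(\sigma[v_0,\dots,v_i]\otimes\tau[v_i,\dots,v_j]\big).$$
This is the cup-product formula. For instance, $D$ of $\mathbf Z$ in degree $1$ has as $p$-simplices the normalized integral $1$-cocycles of $\Delta^p$, and for $m$ the isomorphism from $\mathbf Z[1]\otimes\mathbf Z[1]$ to $\mathbf Z[2]$, $(\sigma\tau)[v_0,v_1,v_2]=\sigma[v_0,v_1]\,\tau[v_1,v_2]$.

Thus $R=D(\mathcal A)$ is a nonunital simplicial ring, $R=\bigoplus R_{ij}$ with $R_{ij}=D(\mathcal A_{ij})$, $R_{ij}R_{jm}\subseteq R_{im}$, and all other products of summands are zero. A product of $M+1$ simplices takes values in $\mathcal A^{M+1}=0$, so $R^{M+1}=0$.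

**Step 3. Pairings on homotopy groups.** We need to know that products in $R$ compute products of cycles.

**Lemma 3.** For a pairing $D(C)\times D(C')\to D(C'')$ induced by a chain map $m:C\otimes C'\to C''$, the smash pairing $\pi_s\otimes\pi_t\to\pi_{s+t}$, $s,t\ge1$, equals up to sign the pairing $H_s(C)\otimes H_t(C')\to H_{s+t}(C'')$ induced by $m$.

*Proof.* We first describe the class of a simplicial map into a simplicial abelian group $S$. For a based simplicial set $L$ let $\tilde{\mathbf Z}L$ be the free simplicial abelian group on $L$ modulo the basepoint, so $\pi_j(\tilde{\mathbf Z}L)=\tilde H_j(L)$. The additive map $\tilde{\mathbf Z}S\to S$ extending the identity induces $\theta:\tilde H_j(S)\to\pi_j(S)$. A class in $\pi_j(S)=H_j(\mathcal NS)$ is represented by a simplex with all faces zero; its Hurewicz image is the class of that simplex as a cycle, and $\theta$ returns it. So $\theta\circ\mathrm{Hurewicz}=\mathrm{id}$. Now let $|L|\simeq S^j$ and let $L\to S$ be a based simplicial map, with class $\alpha\in\pi_j(S)$. The Hurewicz image of $\alpha$ is, up to sign,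 the image of the fundamental class of $L$ in $\tilde H_j(S)$. Applying $\theta$: up to sign, $\alpha$ is the image of the fundamental class of $L$ under $\tilde H_j(L)\to\pi_j(S)$ induced by the additive extension $\tilde{\mathbf Z}L\to S$.

Let $z\in C_s$, $z'\in C'_t$ be cycles. They are simplices with all faces zero, so they give simplicial maps $\sigma:\Delta^s/\partial\Delta^s\to DC$ and $\sigma':\Delta^t/\partial\Delta^t\to DC'$. The product of their classes is represented by the induced map on $L=(\Delta^s/\partial\Delta^s)\wedge(\Delta^t/\partial\Delta^t)$, for which $\tilde{\mathbf Z}L=\tilde{\mathbf Z}(\Delta^s/\partial\Delta^s)\otimes\tilde{\mathbf Z}(\Delta^t/\partial\Delta^t)$. By Eilenberg–Zilber its fundamental class is, up to sign, $\nabla(\iota_s\otimes\iota_t)$, where $\nabla$ is the shuffle map and $\iota_s,\iota_t$ (in this proof only) are the top simplices. The additive extension $\tilde{\mathbf Z}L\to DC\otimes DC'\to DC''$ becomes, after $\mathcal N$, the composite of $\mathcal N(\sigma\otimes\sigma')$ with $m\circ AW$. By naturality the product is represented,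 up to sign, by $m\circ AW\circ\nabla(z\otimes z')=m(z\otimes z')$, because $AW\circ\nabla=\mathrm{id}$ on normalized complexes. $\square$

**Step 4. The simplicial group.** Nilpotence of $R$ becomes nilpotence of a group. Let $N=1+R$, with $(1+u)(1+v)=1+u+v+uv$. Since $R$ is nilpotent, inverses exist and $N$ is a simplicial group. For $u\in R^i$, $v\in R^j$, $g=1+u$, $g'=1+v$ we have $gg'g^{-1}g'^{-1}=1+(uv-vu)g^{-1}g'^{-1}$, so $[1+R^i,1+R^j]\subseteq1+R^{i+j}$. By induction $\Gamma_iN\subseteq1+R^i$, hence $\Gamma_{M+1}N=1$.

As a based simplicial set $N\cong R$ via $1+u\leftrightarrow u$. The group structure on $\pi_i$, $i\ge1$, depends only on the underlying based simplicial set, so $\pi_i(N)\cong H_i(\mathcal A)$ as groups for $i\ge1$. Also $\pi_0(N)=0$, since $\mathcal A$ starts in degree $1$.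

## 9. Classifying spaces and the map $h:Y\to Z$

**Step 1. A model with visible cells.** To compute we replace $|\bar WH|$ by a bar construction. All simplicial sets from here on are countable, so realization commutes with finite products and realizations of simplicial groups are topological groups. For a simplicial group $H$ let $\mathcal BH$ be the realization of the diagonal of the degreewise nerve. Here $H$ in each degree is a one-object category in which "$v$ after $u$" is $vu$. There is a natural weak equivalence from this diagonal to $\bar WH$ (Cegarra–Remedios, Topology Appl. 153 (2005)), so $\mathcal BH\simeq|\bar WH|$. Moreover $\mathcal B(H\times H')=\mathcal BH\times\mathcal BH'$.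

The space $\mathcal BH$ is also the realization of the simplicial space $m\mapsto|H|^m$, the bar construction of $|H|$. Its $1$-skeleton in the nerve direction is $\Sigma|H|$, and the inclusion $\Sigma|H|\to\mathcal BH$ is adjoint to an equivalence $|H|\simeq\Omega\mathcal BH$. By the $2$-simplices of the bar construction this equivalence carries multiplication to loop composition, or to its opposite, depending on conventions. So $\pi_{i+1}(\mathcal BH)\cong\pi_i(H)$, where $\alpha:S^i\to|H|$ corresponds to $\Sigma S^i\to\Sigma|H|\to\mathcal BH$, and Whitehead products correspond up to sign to Samelson products, i.e. to the classes of $(s,t)\mapsto\alpha(s)\beta(t)\alpha(s)^{-1}\beta(t)^{-1}$ (G. W. Whitehead, *Elements of Homotopy Theory*, Ch. X). Passing to the opposite multiplication changes a Samelson product only by a sign.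

**Step 2. The map $h$ on $W$.** Let $Z=\mathcal BN$. Let $\eta_i\in\pi_2(Z)\cong H_1(\mathcal A)$ correspond to $[y_i]$ and put $h|_{S^2_i}=\eta_i$. To find $hq$ we compute commutators in $N$. For $\alpha\in R_{ti}$, $\beta\in R_{i,i+1}$ with $t<i$ we have $\alpha^2=\beta^2=\beta\alpha=0$, hence
$$(1+\alpha)(1+\beta)(1+\alpha)^{-1}(1+\beta)^{-1}=(1+\alpha+\beta+\alpha\beta)(1-\alpha-\beta+\alpha\beta)=1+\alpha\beta .$$
Take $t=0$ and $1\le i<k$. By Lemma 3 the Samelson product of $[y_1\cdots y_i]$ and $[y_{i+1}]$ is $\pm[y_1\cdots y_{i+1}]$. By induction $hq\in\pi_a(Z)$ corresponds to $\pm[Q]\in H_k(\mathcal A)$. With $t=k$ and $k<i<k+l$ we get in the same way that $hq'$ corresponds to $\pm[Q']\in H_l(\mathcal A)$.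

**Step 3. Extension over $Y$.** Since $nQ=dx$ and $nQ'=dx'$, we have $n\,hq=0$ and $n\,hq'=0$. So $h$ extends over the cells $e^{k+2}$ and $e^{l+2}$ to a map $h:Y\to Z$.

**Example (the map $w$ again).** Use only the quiver $0\xrightarrow{y_1}1\xrightarrow{y_2}2$ with $d=0$ and no relation. The ring is $\langle y_1,y_2,y_1y_2\rangle$, products of three elements vanish, and $1+D(\,\cdot\,)$ is in each degree a Heisenberg-type group with $\Gamma_3=1$. The computation of Step 2 sends $w=[\iota_1,\iota_2]$ to $\pm[y_1y_2]$, a generator of $H_2=\mathbf Z$. By Lemma 1, $w$ does not lift to $B(\Gamma_3G)$, although it lifts to $B(\Gamma_2G)$.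

## 10. Compressing $\mu(n_a\times n_b)$ onto the top cell

**Step 1. The subgroup $H$ and the map $\mu$.** Only the part of $N$ over the vertices $0,k,k+l$ matters. Put
$$P=R_{0k},\quad P'=R_{k,k+l},\quad U=R_{0,k+l},\quad P_0=D(\mathbf ZQ)\subset P,\quad P'_0=D(\mathbf ZQ')\subset P',\quad U_e=D(\mathbf Ze)\subset U.$$
Let $H\subset N$ be the simplicial subgroup of elements $1+p+\beta+\gamma$ with $p\in P$, $\beta\in P'$, $\gamma\in U$, written $(p,\beta,\gamma)$. Then
$$(p,\beta,\gamma)(p',\beta',\gamma')=(p+p',\ \beta+\beta',\ \gamma+\gamma'+p\beta').$$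
Since $QQ'=0$, the pairing $P_0\times P'_0\to U$ is identically zero. Hence $J(p,\beta)=(p,\beta,0)$ and $J_n(p,\beta)=(np,n\beta,0)$ are homomorphisms $P_0\times P_0'\to H$.

Let $j_a:S^a\to\mathcal BP_0$ and $j_b:S^b\to\mathcal BP_0'$ be generators of $\pi_a(\mathcal BP_0)=\mathbf Z$ and $\pi_b(\mathcal BP_0')=\mathbf Z$, with signs chosen so that $\mathcal BP_0\to Z$ and $\mathcal BP'_0\to Z$ carry them to $hq$ and $hq'$. Put
$$\mu:S^a\times S^b\xrightarrow{j_a\times j_b}\mathcal B(P_0\times P_0')\xrightarrow{\mathcal BJ}\mathcal BH\to\mathcal BN=Z .$$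
Then $\mu|_{S^a\vee S^b}\simeq(hq,hq')$. Since $j_an_a\simeq\mathcal B(n)j_a$ and $j_bn_b\simeq\mathcal B(n)j_b$, the map $\mu(n_a\times n_b)$ is homotopic to $\mathcal BJ_n\circ(j_a\times j_b)$ followed by $\mathcal BH\to Z$. It remains to compute this map.

**Step 2. Factoring $J_n$ through a group where $P_0$ becomes contractible.** The element $nQ$ bounds $x$, and we want to use this universally. Let $E=\langle\hat x,\hat Q\rangle$ be the acyclic complex with $d\hat x=\hat Q$, $|\hat x|=k+1$. Let $EP=D(E)$, which is contractible, and identify $P_0=D(\mathbf Z\hat Q)\subset EP$. Let $\xi:EP\to P$ be induced by the chain map $\hat Q\mapsto nQ$, $\hat x\mapsto x$; on $P_0$ it is multiplication by $n$. Put $\bar P=EP/P_0=D(\mathbf Z\bar x)$ and write $\bar h$ for the image of $h\in EP$.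

(In this section $h$ denotes an element of $EP$; the map $h:Y\to Z$ does not occur in Steps 2 to 4.)

The pairing $EP\times P'_0\to U$, $h\beta:=\xi(h)\beta$, is induced by $\hat Q\otimes Q'\mapsto nQQ'=0$, $\hat x\otimes Q'\mapsto xQ'=e$. So it vanishes on $P_0\times P'_0$ and factors through the pairing $\bar P\times P_0'\to U_e$ induced by $\bar x\otimes Q'\mapsto e$. Let $H_1=EP\times P'_0\times U$ with the product
$$(h,\beta,\gamma)(h',\beta',\gamma')=(h+h',\ \beta+\beta',\ \gamma+\gamma'+h\beta').$$
Then $\Phi(h,\beta,\gamma)=(\xi(h),\beta,\gamma)$ is a homomorphism $H_1\to H$. The map $J''(p,\beta)=(p,\beta,0)$ is a homomorphism $P_0\times P_0'\to H_1$ because $p\beta'=0$ for $p\in P_0$, and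
$$J_n=\Phi\circ J''\circ(1\times n).\tag{3}$$

**Step 3. A natural transformation that removes $P_0$.** Conjugation by $(h,0,0)$ will trade the coordinate $p$ for a term $h\beta$ in $U$; to let $h$ vary we use a groupoid. In each simplicial degree let $\mathcal G$ be the groupoid with objects $h\in EP$ and morphisms $(p,\beta):h\to h-p$, $p\in P_0$, $\beta\in P'_0$, composed by addition. Define functors $\mathcal G\to H_1$ by
$$F_1(p,\beta)=(p,\beta,0),\qquad F_2\big((p,\beta):h\to h-p\big)=(0,\beta,h\beta).$$
They are functors: if $(p,\beta):h\to h-p$ is followed by $(p',\beta')$, then, since $p'\beta=p\beta'=0$,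
$$F_1(p',\beta')F_1(p,\beta)=(p+p',\beta+\beta',0),\qquad(0,\beta',(h-p)\beta')(0,\beta,h\beta)=(0,\beta+\beta',h(\beta+\beta')).$$
With $\tau_h=(h,0,0)$ we have
$$\tau_{h-p}F_1(p,\beta)=(h-p,0,0)(p,\beta,0)=(h,\beta,h\beta)=(0,\beta,h\beta)(h,0,0)=F_2(p,\beta)\,\tau_h,$$
where the second equality uses $(h-p)\beta=h\beta$. So $\tau$ is a natural transformation $F_1\Rightarrow F_2$, that is, a functor $\mathcal G\times[1]\to H_1$, compatible with the simplicial operators. Taking nerves gives a bisimplicial map $\mathrm{Nerve}(\mathcal G)\times\Delta^1\to\mathrm{Nerve}(H_1)$ with $\Delta^1$ constant in the group direction, and on diagonals a simplicial homotopy between the maps induced by $F_1$ and $F_2$. It is based because $\tau_0=1$.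

**Step 4. Reading both ends of the homotopy.** We identify the two maps. Write $\mathcal G=\mathcal G_E\times P_0'$, where $\mathcal G_E$ has objects $EP$ and morphisms $p:h\to h-p$, and put $\mathbb E=|\mathrm{diag}\,\mathrm{Nerve}(\mathcal G_E)|$. The homotopy is between maps $\mathbb E\times\mathcal BP'_0\to\mathcal BH_1$. Recall that a bisimplicial map that is a weak equivalence in every fixed degree of one of the two directions induces a weak equivalence of diagonals. This applies to two maps:

* $\mathbb E\to\mathcal BP_0$, $(p:h\to h-p)\mapsto p$. In nerve degree $m$ it is the projection $EP\times P_0^m\to P_0^m$, a weak equivalence since $EP$ is contractible.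
* $\mathbb E\to|\bar P|$, $h\mapsto\bar h$. In simplicial degree $s$ it is the map from the nerve of the action groupoid of the free action of $(P_0)_s$ on $EP_s$ to the orbit set $\bar P_s$, a weak equivalence.

The map of $F_1$ is the composite
$$\mathbb E\times\mathcal BP'_0\to\mathcal BP_0\times\mathcal BP_0'\xrightarrow{\mathcal BJ''}\mathcal BH_1 .$$
For $F_2$, the elements $(0,\beta,\gamma)$ form a commutative subgroup $P'_0\times U$ of $H_1$, and $h\beta$ depends only on $\bar h$, which is constant along a chain of morphisms of $\mathcal G$. So the map of $F_2$ is $\mathbb E\times\mathcal BP_0'\to|\bar P|\times\mathcal BP_0'$ followed by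
$$\Psi:|\bar P|\times\mathcal BP_0'\to\mathcal BP_0'\times\mathcal BU_e\subseteq\mathcal B(P_0'\times U)\to\mathcal BH_1,\qquad(\bar h;\beta_1,\dots,\beta_m)\mapsto\big((\beta_i),(\bar h\beta_i)\big).$$

Choose $\hat\jmath_a:S^a\to\mathbb E$ whose image in $\mathcal BP_0$ is homotopic to $j_a$, and let $\bar\jmath_a:S^a\to|\bar P|$ be its image. As both maps out of $\mathbb E$ are weak equivalences, $\bar\jmath_a$ is a generator of $\pi_a(\bar P)=\mathbf Z$ (recall $|\bar x|=k+1=a$). Write $nj_b$ for $\mathcal B(n)j_b$. Precomposing the homotopy with $\hat\jmath_a\times nj_b$ gives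
$$\mathcal B(J''(1\times n))(j_a\times j_b)\simeq\Psi(\bar\jmath_a\times nj_b)=(nj_b\circ\mathrm{pr}_2,\ \delta),\qquad\delta:S^a\times S^b\to\mathcal BU_e,\tag{4}$$
followed on the right by $\mathcal BP_0'\times\mathcal BU_e\to\mathcal BH_1$. (This $\delta$ is unrelated to the coaction class of Section 5.)

## 11. The degree of $\delta$ and the class $\omega=\pm n[e]$

**Step 1. The degree of $\delta$.** We show $\delta\simeq(\pm n\cdot\text{generator of }\pi_{a+b}(\mathcal BU_e))\circ\mathrm{pinch}$. Let $\psi_2:(\bar h;\beta_1,\dots,\beta_m)\mapsto(\bar h\beta_1,\dots,\bar h\beta_m)$ be the second component of $\Psi$. It is trivial on $|\bar P|\vee\mathcal BP_0'$, so it factors through $|\bar P|\wedge\mathcal BP_0'$. View $\mathcal BP_0'$ and $\mathcal BU_e$ as realizations of $m\mapsto|P_0'|^m$ and $m\mapsto|U_e|^m$. On the part $|\bar P|\wedge\Sigma|P_0'|$ coming from nerve degree $1$ the map is $\bar h\wedge[\beta,t]\mapsto[\bar h\beta,t]$, that is, the suspension of the pairing $|\bar P|\wedge|P_0'|\to|U_e|$ followed by $\Sigma|U_e|\to\mathcal BU_e$.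

Up to homotopy $j_b$ is $\Sigma S^{b-1}\to\Sigma|P_0'|\to\mathcal BP_0'$ for a generator $S^{b-1}\to|P_0'|$ of $\pi_{b-1}(P'_0)=\mathbf Z$. By Lemma 3 applied to $\bar x\otimes Q'\mapsto e$, the pairing sends the generators of $\pi_a(\bar P)$ and $\pi_{b-1}(P_0')$ to $\pm[e]$, a generator of $\pi_{a+b-1}(U_e)=\mathbf Z$. Hence $\psi_2(\bar\jmath_a\wedge j_b)$ is $\pm$ the generator of $\pi_{a+b}(\mathcal BU_e)$. Since $nj_b\simeq j_bn_b$, we obtain $\delta\simeq(\pm n[e])\circ\mathrm{pinch}$.

**Step 2. Killing the other component.** We push (4) into $\mathcal BH$. The homomorphism $\Phi$ maps the commutative subgroup $P_0'\times U$ of $H_1$ into the commutative subgroup $P'\times U=\{(0,\beta,\gamma)\}$ of $H$. By (3) and (4), $\mathcal BJ_n(j_a\times j_b)$ is homotopic to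
$$S^a\times S^b\xrightarrow{(nj_b\mathrm{pr}_2,\ \delta)}\mathcal BP_0'\times\mathcal BU\to\mathcal BP'\times\mathcal BU=\mathcal B(P'\times U)\to\mathcal BH .$$
The class $nj_b$ dies in $\pi_b(\mathcal BP')=H_l(\mathcal A_{k,k+l})=\mathbf Z/n$, because $dx'=nQ'$. So the first component is null-homotopic, and $\mu(n_a\times n_b)\simeq\omega\circ\mathrm{pinch}$ with
$$\omega=\pm n[e]\in\pi_{a+b}(Z)\cong H_{a+b-1}(\mathcal A).$$

**Step 3. End of the proof.** We check divisibility and apply the lemmas. By (2), $\lambda(\omega)=\pm n$. If $\omega$ were in $n^2\pi_{a+b}(Z)$, then $\lambda(\omega)$ would be divisible by $n^2$, which is false for $n\ge2$. By Lemma 2, $hf$ is not null-homotopic. Since $Z=\mathcal BN\simeq|\bar WN|$ and $\Gamma_{M+1}N=1$, Lemma 1 shows that $f$ does not lift to $B(\Gamma_{M+1}G)$. This proves part 2 of the Theorem, and the conjecture is disproved. $\blacksquare$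

## 12. The range of the failure

For every $r\ge3$ the "only if" part fails. Choosing $k=\lfloor\frac{r+1}2\rfloor$ and $l=\lceil\frac{r+1}2\rceil$ in the Theorem, we have $k+l=r+1$ and get a map that is $r$-similar to the constant map but does not lift even to $B(\Gamma_sG)$ with $s=M+1=\lceil\frac{r+1}2\rceil+2\le r+1$. The shortfall $r+1-s=\lfloor\frac{r+1}2\rfloor-2$ is unbounded as $r$ grows, even for finite simply connected $X,Y$.

For $r=0$ the conjecture holds, and for $r=1$ its "only if" part holds, both by Section 3. The Theorem says nothing about $r=2$: there $k+l=3$ would force one of $k,l$ to be $1$, and then $M+1=\max(k,l)+2=4>3=r+1$. These notes do not decide the "only if" part for $r=2$, nor the "if" part (a lift implies $r$-similarity) for $r\ge1$.
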